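
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A supercongruence modulo $p^{3r}$ for the truncated sums
$\sum (6k+1)\,(1/3)_k^3/k!^3$}


\begin{abstract}
Let $p\equiv 1\pmod 3$ be a prime and let $S(K)=\sum_{k=0}^{K}(6k+1)(\frac13)_k^3/k!^3$. We prove that
$S(K)\equiv p\,\Gamma_p(\frac23)^3\,S(\lfloor K/p\rfloor)$ modulo the cube of $(\frac43)_K/K!$ whenever the last base-$p$ digit of $K$ is at least $(p-1)/3$. For $K=(p^r-1)/d$ with $d\in\{1,3\}$ this is a congruence modulo $p^{3r}$ that was posed as a conjecture. The proof deforms $S(K)$ to a rational function of one variable. Whipple's transformation shows that this function is rigid modulo a power of $p$, and it is known exactly at sufficiently many points.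
\end{abstract}

\section{The question and the result}

For a complex or $p$-adic number $a$ and an integer $k\ge 0$ let $(a)_k=a(a+1)\cdots(a+k-1)$, with $(a)_0=1$. Throughout, $p$ is a prime with $p\equiv1\pmod 3$, so $p\ge7$, and $v$ is the $p$-adic valuation with $v(p)=1$. Congruences are understood in $\mathbb Z_p$. Morita's $p$-adic Gamma function is the continuous function $\Gamma_p:\mathbb Z_p\to\mathbb Z_p^\times$ with
\[
\Gamma_p(n)=(-1)^n\prod_{0<j<n,\ p\nmid j}j\qquad(n=1,2,3,\dots).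
\]

Put
\[
a_k=\frac{(\frac13)_k}{k!},\qquad S(K)=\sum_{k=0}^{K}(6k+1)\,a_k^3 .
\]
Since $a_k=(-1)^k\binom{-1/3}{k}$, all $a_k$ lie in $\mathbb Z_p$. For $d\in\{1,3\}$ and $K_r=(p^r-1)/d$, the following congruence was posed as a conjecture in \cite{E2}:
\begin{equation}\label{eq:conj}
S(K_r)\equiv p\,\Gamma_p(\tfrac23)^3\,S(K_{r-1})\pmod{p^{3r}}\qquad(r\ge1).
\end{equation}
We prove it.

To see why such a statement is plausible, look first at the linear sum $\sum_{k\le K}a_k$. Comparing coefficients in $(1-x)^{-1}(1-x)^{-1/3}=(1-x)^{-4/3}$ gives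
\begin{equation}\label{eq:c}
\sum_{k=0}^Ka_k=c_K,\qquad c_K:=\frac{(\frac43)_K}{K!}=(3K+1)\,a_K=3(K+1)\,a_{K+1}.
\end{equation}
In particular $c_K\in\mathbb Z_p$. We shall see that $v(c_{K_r})=r$, so passing from $K_r$ to $K_{r-1}$ removes exactly one factor $p$ from the linear sum. The congruence \eqref{eq:conj} says that the cubic sum $S$ behaves in the same way, with the explicit unit $\Gamma_p(\frac23)^3$, and that the error is as small as the \emph{cube} of the linear sum. This is the form in which we prove it.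

\begin{theorem}\label{thm:main}
Let $K\ge0$ and write $K=pK'+s$ with $K'=\lfloor K/p\rfloor$. Assume $\frac{p-1}3\le s\le p-1$, and put $\alpha=v(c_K)$. Then
\[
S(K)\equiv p\,\Gamma_p(\tfrac23)^3\,S(K')\pmod{p^{3\alpha}}.
\]
\end{theorem}

The hypothesis on $s$ secures one extra factor $p$ in $c_K$, as follows.

\begin{lemma}\label{lem:val}
In the situation of Theorem~\ref{thm:main}, $v(c_K)=1+v(c_{K'})$.
\end{lemma}

\begin{proof}
We have $(\frac43)_K=3^{-K}\prod_{i=0}^K(3i+1)$. As $p\equiv1\pmod3$, the multiples of $p$ among $1,4,\dots,3K+1$ are the numbers $pm$ with $m\equiv1\pmod3$, $m\ge1$ and $pm\le3K+1=3pK'+3s+1$. The value $m=3K'+1$ is admissible because $3s\ge p-1$. The value $m=3K'+4$ is not, because $3s+1<4p$. So $m=1,4,\dots,3K'+1$, and $v((\frac43)_K)=K'+1+v((\frac43)_{K'})$. Since $v(K!)=K'+v(K'!)$, the claim follows.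
\end{proof}

\begin{corollary}\label{cor:conj}
The congruence \eqref{eq:conj} holds for $d=1$ and $d=3$ and every $r\ge1$.
\end{corollary}

\begin{proof}
We have $K_r=pK_{r-1}+\frac{p-1}d$, so Theorem~\ref{thm:main} applies with $K'=K_{r-1}$ and $s=\frac{p-1}d$. By Lemma~\ref{lem:val}, $v(c_{K_r})=1+v(c_{K_{r-1}})$. Since $K_0=0$ and $c_0=1$, we get $\alpha=v(c_{K_r})=r$.
\end{proof}

Section~\ref{sec:small} carries out the argument by hand for $p=7$, $r=1$ and explains what must be added in general. Sections~\ref{sec:hyp}--\ref{sec:div} provide the ingredients, and Section~\ref{sec:proof} proves Theorem~\ref{thm:main}. Section~\ref{sec:compl} treats the remaining $K$ and shows that the exponent $3r$ cannot be raised in general.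

\section{The smallest case, and the plan}\label{sec:small}

We introduce a parameter $x$ into two of the three factors $(\frac13)_k/k!$:
\begin{equation}\label{eq:T}
T_K(x)=\sum_{k=0}^K(6k+1)\,\frac{(\frac13)_k\,(\frac{1-x}3)_k\,(\frac{1+x}3)_k}{k!\,(1-\frac x3)_k\,(1+\frac x3)_k},\qquad T_K(0)=S(K).
\end{equation}
This is an even rational function of $x$. Its usefulness is that when $x=n$ is a positive integer with $n\equiv1\pmod 3$, the factor $(\frac{1-n}3)_k$ vanishes for $k>\frac{n-1}3$. If $K\ge\frac{n-1}3$, the sum then stops by itself, and it turns out to have a closed form.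

\paragraph{The case $p=7$, $K=2$ by hand.} With $z=x^2$,
\begin{align*}
T_2(x)&=1+\frac73\cdot\frac{1-z}{9-z}+\frac{26}9\cdot\frac{(1-z)(16-z)}{(9-z)(36-z)}\\
&=\frac{9(9-z)(36-z)+21(1-z)(36-z)+26(1-z)(16-z)}{9(9-z)(36-z)}
=\frac{56\,(73-29z+z^2)}{9(9-z)(36-z)} .
\end{align*}
The three terms of the numerator have no common factor $7$, but their sum is divisible by $7$. Now set $x=7y$:
\[
T_2(7y)=7\cdot\frac{8\,(73-29\cdot7^2y^2+7^4y^4)}{9\,(9-7^2y^2)(36-7^2y^2)} .
\]
For $y\in\mathbb Z_7$ the denominator is a unit, and $y$ enters only through $7^2y^2$. So $T_2(7y)$ is divisible by $7$ and \emph{constant modulo} $7^3$ for $y\in\mathbb Z_7$. We want its value at $y=0$, but we may read it off at $y=1$, where $z=49$: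
\[
S(2)=T_2(0)\equiv T_2(7)=\frac{56\,(73-1421+2401)}{9\cdot40\cdot13}=\frac{63}5=7\cdot\frac95\pmod{7^3}.
\]
Indeed $S(2)=\frac{1022}{729}$ and $1022\cdot5-63\cdot729=-119\cdot7^3$. The closed form at $y=1$ will be rewritten with $p$-adic Gamma values as
$\frac95=\Gamma_7(\frac23)\,\Gamma_7(\frac{2+7}3)\,\Gamma_7(\frac{2-7}3)$. The last two arguments are symmetric around $\frac23$, so first-order terms cancel and $\frac95\equiv\Gamma_7(\frac23)^3\pmod{7^2}$. This gives $S(2)\equiv7\,\Gamma_7(\frac23)^3\pmod{7^3}$.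

\paragraph{The general case.} For $K'\ge1$ three things change.

First, the denominators of $T_K(py)$ contain factors $j^2-\frac{p^2y^2}9$ with $j=pj'$, that is, $\frac{p^2}9(9j'^2-y^2)$. They produce poles at $y=\pm3j'$ and powers of $p$. We clear the poles by multiplying with
\begin{equation}\label{eq:Q}
Q(y)=\prod_{j=1}^{K'}(9j^2-y^2),
\end{equation}
of degree $2K'$. A transformation of $T_K$ (Lemma~\ref{lem:transf}) extracts the factor $c_K$, and a valuation estimate (Lemma~\ref{lem:B}) shows that the powers of $p$ in the denominators are compensated. After division by $p^\alpha$, ``constant modulo $p^2$'' becomes ``polynomial of degree at most $2K'$ modulo $p^2$''.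

Second, we need more points than $y=\pm1$. At $y=\pm m$ with $m\in\{1,4,\dots,3K'+1\}$ we shall find the exact relation $T_K(pm)=p\,g(m)\,T_{K'}(m)$, where
\begin{equation}\label{eq:g}
g(t)=\Gamma_p(\tfrac23)\,\Gamma_p(\tfrac{2+pt}3)\,\Gamma_p(\tfrac{2-pt}3)\qquad(t\in\mathbb Z_p).
\end{equation}
So the function to study is $Q(y)\bigl(T_K(py)-p\,g(y)\,T_{K'}(y)\bigr)$. It vanishes at $2K'+2$ points. These points may coincide modulo $p$, so it would not be enough to count zeros modulo a power of $p$. But the function vanishes \emph{exactly} at them, and it is therefore a multiple of the monic polynomial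
\begin{equation}\label{eq:W}
W(y)=\prod_{i=0}^{K'}\bigl(y^2-(3i+1)^2\bigr)
\end{equation}
in a suitable ring of power series. After division by $p^\alpha$ the function has degree at most $2K'<\deg W$ modulo $p^2$. Hence the cofactor of $W$ is divisible by $p^2$, and the function itself by $p^{\alpha+2}W$.

Third, at $y=0$ the factor $W$ yields further powers of $p$, because $\prod_{i=0}^{K'}(3i+1)=3^{K'}(\frac43)_{K'}$ implies
\begin{equation}\label{eq:WQ}
\frac{W(0)}{Q(0)}=(-1)^{K'+1}\,\frac{9^{K'}(\frac43)_{K'}^2}{9^{K'}K'!^2}=(-1)^{K'+1}c_{K'}^2 .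
\end{equation}
With $\beta=v(c_{K'})=\alpha-1$ the exponent is therefore $\alpha+2+2\beta=3\alpha$.

\section{Two hypergeometric evaluations}\label{sec:hyp}

We use Whipple's transformation of a terminating very-well-poised ${}_7F_6$ series \cite[\S4.3(4)]{Bailey}. For an integer $N\ge0$,
\begin{multline}\label{eq:whipple}
\sum_{k=0}^N\frac{a+2k}a\cdot\frac{(a)_k(b)_k(c)_k(d)_k(e)_k(-N)_k}{k!\,(1+a-b)_k(1+a-c)_k(1+a-d)_k(1+a-e)_k(1+a+N)_k}\\
=\frac{(1+a)_N(1+a-d-e)_N}{(1+a-d)_N(1+a-e)_N}\sum_{i=0}^N\frac{(1+a-b-c)_i(d)_i(e)_i(-N)_i}{i!\,(1+a-b)_i(1+a-c)_i(d+e-a-N)_i}.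
\end{multline}
Written with finite sums, this is an identity of rational functions in $a,b,c,d,e$, so it holds wherever no denominator vanishes. (The factor $\frac{a+2k}a$ is $(1+\frac a2)_k/(\frac a2)_k$.) For $c=1+a-b$ the factors with $b$ and $c$ cancel on the left, and only $i=0$ survives on the right:
\begin{equation}\label{eq:dougall}
\sum_{k=0}^N\frac{a+2k}a\cdot\frac{(a)_k(d)_k(e)_k(-N)_k}{k!\,(1+a-d)_k(1+a-e)_k(1+a+N)_k}
=\frac{(1+a)_N(1+a-d-e)_N}{(1+a-d)_N(1+a-e)_N}.
\end{equation}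
This too is an identity of rational functions, now in $a,d,e$.

The sum $T_K$ has $a=\frac13$, $b=\frac{1-x}3$, $c=\frac{1+x}3$, since then $\frac{a+2k}a=6k+1$, $1+a-b=1+\frac x3$ and $1+a-c=1-\frac x3$. It does not terminate naturally: it is cut off at $K$. To apply \eqref{eq:whipple} we choose the other parameters so that they cancel for $k\le K$, with $-N=-K$ only marking the cut.

\begin{lemma}\label{lem:transf}
As rational functions of $x$,
\[
T_K(x)=c_K\sum_{i=0}^K\frac{B_{K,i}}{(1+\frac x3)_i(1-\frac x3)_i},\qquad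
B_{K,i}=\frac{(3K+2)\,(\frac23)_i\,(\frac43+K)_i\,(-K)_i}{(3i+2)\;i!}.
\]
\end{lemma}

\begin{proof}
In \eqref{eq:whipple} take $N=K$, $a=\frac13$, $b=\frac{1-x}3$, $c=\frac{1+x}3$, $d=\frac23$, $e=\frac43+K$. Then $1+a-d=\frac23=d$, $1+a-e=-K$, $1+a+N=\frac43+K=e$ and $d+e-a-N=\frac53$. No denominator vanishes identically in $x$, as $(-K)_k\ne0$ for $k\le K$. On the left,
\[
\frac{(d)_k}{(1+a-d)_k}=1,\qquad\frac{(e)_k(-K)_k}{(-K)_k(e)_k}=1,
\]
and the sum is $T_K(x)$. On the right, $1+a-d-e=-\frac23-K$ and $(-\frac23-K)_K=(-1)^K(\frac53)_K$, while $(-K)_K=(-1)^KK!$. So the prefactor is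
\[
\frac{(\frac43)_K(\frac53)_K}{(\frac23)_K\,K!}=c_K\,\frac{\frac23+K}{\frac23}=c_K\,\frac{3K+2}2 .
\]
Finally $1+a-b-c=\frac23$, so the sum on the right is
\[
\sum_{i=0}^K\frac{(\frac23)_i(\frac23)_i(\frac43+K)_i(-K)_i}{i!\,(1+\frac x3)_i(1-\frac x3)_i(\frac53)_i},
\qquad\text{where}\quad\frac{(\frac23)_i}{(\frac53)_i}=\frac2{3i+2}. \qedhere
\]
\end{proof}

The lemma displays the factor $c_K$, which in the example of Section~\ref{sec:small} is $c_2=\frac{14}9$. Moreover, $x$ now occurs only in the denominators.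

\begin{lemma}\label{lem:closed}
Let $n\ge1$, $n\equiv1\pmod3$ and $\ell=\frac{n-1}3\le K$. Then $T_K(n)=n\,\ell!/(\frac23)_\ell$.
\end{lemma}

\begin{proof}
Since $3\nmid n$, no denominator in \eqref{eq:T} vanishes at $x=n$, and $(\frac{1-n}3)_k=(-\ell)_k=0$ for $k>\ell$. So $T_K(n)$ is the left side of \eqref{eq:dougall} with $N=\ell$, $a=\frac13$, $d=\frac23$, $e=\frac{1+n}3$. Indeed $1+a-d=d$, $1+a-e=1-\frac n3$ and $1+a+\ell=1+\frac n3$. As $1+a-d-e=\frac{1-n}3=-\ell$,
\[
T_K(n)=\frac{(\frac43)_\ell\,(-\ell)_\ell}{(\frac23)_\ell\,(1-\frac n3)_\ell}.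
\]
Here $(-\ell)_\ell=(-1)^\ell\ell!$. Since $1-\frac n3=\frac23-\ell$, we have $(1-\frac n3)_\ell=(-1)^\ell(\frac13)_\ell$. Finally $(\frac43)_\ell/(\frac13)_\ell=3\ell+1=n$.
\end{proof}

\section{The Gamma factor}\label{sec:gamma}

We recall two standard properties of $\Gamma_p$ (for odd $p$). The functional equation is
\begin{equation}\label{eq:fe}
\Gamma_p(x+1)=\begin{cases}-x\,\Gamma_p(x),&x\in\mathbb Z_p^\times,\\-\Gamma_p(x),&x\in p\mathbb Z_p.\end{cases}
\end{equation}
The reflection formula is $\Gamma_p(x)\Gamma_p(1-x)=(-1)^{x_0}$, where $x_0\in\{1,\dots,p\}$ and $x_0\equiv x\pmod p$.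

\subsection{Exact values}

\begin{lemma}\label{lem:points}
Let $K=pK'+s$ with $\frac{p-1}3\le s\le p-1$, and let $m\in\{1,4,\dots,3K'+1\}$. Then $T_K(pm)=p\,g(m)\,T_{K'}(m)$, with $g$ as in \eqref{eq:g}.
\end{lemma}

\begin{proof}
Here $p\equiv1\pmod3$ is essential: it gives $pm\equiv m\equiv1\pmod3$, so both sides are evaluated by Lemma~\ref{lem:closed}. Let $\ell'=\frac{m-1}3\le K'$ and $\ell=\frac{pm-1}3=p\ell'+\frac{p-1}3$. Then $\ell\le K$ by the hypothesis on $s$, and
\[
T_K(pm)=\frac{pm\,\ell!}{(\frac23)_\ell},\qquad T_{K'}(m)=\frac{m\,\ell'!}{(\frac23)_{\ell'}} .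
\]
We separate the multiples of $p$ in $\ell!$ and $(\frac23)_\ell$. As $\lfloor\ell/p\rfloor=\ell'$, the definition of $\Gamma_p$ gives
\[
\ell!=p^{\ell'}\,\ell'!\,(-1)^{\ell+1}\,\Gamma_p(\ell+1).
\]
Next, $(\frac23)_\ell=3^{-\ell}\prod_{j=0}^{\ell-1}(3j+2)$. The multiples of $p$ among $2,5,\dots,3\ell-1=pm-2$ are $pu$ with $u\equiv2\pmod3$ and $1\le u\le m-1$, that is, $u=2,5,\dots,3\ell'-1$. These contribute $\prod\frac{pu}3=p^{\ell'}(\frac23)_{\ell'}$. By \eqref{eq:fe}, applied $\ell$ times starting at $\frac23$, the remaining factors have product $(-1)^\ell\,\Gamma_p(\ell+\frac23)/\Gamma_p(\frac23)$. Hence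
\[
\frac{\ell!}{(\frac23)_\ell}=\frac{\ell'!}{(\frac23)_{\ell'}}\cdot\left(-\,\frac{\Gamma_p(\frac{pm+2}3)\,\Gamma_p(\frac23)}{\Gamma_p(\frac{pm+1}3)}\right).
\]
In the reflection formula for $x=\frac{pm+1}3$ we have $x_0=\frac{2p+1}3$, which is odd because $2p+1$ is odd. So $1/\Gamma_p(\frac{pm+1}3)=-\Gamma_p(\frac{2-pm}3)$, and the last factor equals $g(m)$.
\end{proof}

\subsection{Power series with coefficients tending to zero}

The numbers $g(m)$ must be interpolated by something that can be divided by $W(y)$ and reduced modulo $p^2$. A suitable ring is $R=\mathbb Z_p\langle y\rangle$, the ring of power series $\sum c_ny^n$ with $c_n\in\mathbb Z_p$ and $c_n\to0$. We use the following facts.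
\begin{enumerate}
\item[(R1)] Elements of $R$ define continuous functions on $\mathbb Z_p$, and evaluation at a point of $\mathbb Z_p$ is a ring homomorphism $R\to\mathbb Z_p$. Moreover $R/p^nR=(\mathbb Z/p^n)[y]$. So it makes sense to say that $h\in R$ is modulo $p^nR$ a polynomial of degree $\le D$.
\item[(R2)] If $h_n\in p^{e_n}R$ with $e_n\to\infty$, then $\sum h_n$ converges in $R$ and may be evaluated termwise.
\item[(R3)] If $h\equiv c\pmod{p^2R}$ with $c\in\mathbb Z_p^\times$, then $h$ is invertible in $R$ and $h^{-1}\equiv c^{-1}\pmod{p^2R}$, by the geometric series.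
\item[(R4)] If $h=\sum c_ny^n\in R$ vanishes at $a\in\mathbb Z_p$, then $h\in(y-a)R$. Indeed $h=\sum c_n(y^n-a^n)$, and the quotient by $y-a$ has $j$-th coefficient $\sum_{n>j}c_na^{n-1-j}$, which tends to $0$.
\end{enumerate}

\subsection{Rigidity of $g$}

\begin{lemma}\label{lem:g}
The function $g$ is given by an element of $R$, also denoted $g$, and $g\equiv g(0)=\Gamma_p(\frac23)^3\pmod{p^2R}$.
\end{lemma}

\begin{proof}
Let $f(t)=\Gamma_p(\frac23+pt)/\Gamma_p(\frac23)$ for $t\in\mathbb Z_p$, so that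
\begin{equation}\label{eq:gf}
g(t)=\Gamma_p(\tfrac23)^3\,f(\tfrac t3)\,f(-\tfrac t3).
\end{equation}
The idea is that modulo $p^2$ only the linear term of $f$ survives, and that it cancels in this product. Precisely, we show that $f\in R$ and $f\equiv1+\lambda pt\pmod{p^2R}$ for some $\lambda\in\mathbb Z_p$. This suffices, since $3$ is a unit and $(1+\frac{\lambda pt}3)(1-\frac{\lambda pt}3)\equiv1\pmod{p^2R}$. The tool is Newton's interpolation formula, with $\Delta f(t)=f(t+1)-f(t)$: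
\begin{equation}\label{eq:newton}
f(t)=\sum_{n\ge0}\Delta^nf(0)\binom tn\qquad(t=0,1,2,\dots).
\end{equation}
So we must bound the differences $\Delta^nf(0)$.

\emph{The multiplier.} Let $\sigma_1,\dots,\sigma_{p-1}$ be the units among $\frac23,\frac23+1,\dots,\frac23+p-1$. They represent each nonzero residue class once. Applying \eqref{eq:fe} $p$ times gives $f(t+1)=u(t)f(t)$ with $u(t)=-\prod_j(\sigma_j+pt)$. Since $\prod_j(X+\sigma_j)\equiv X^{p-1}-1\pmod p$ and this product is monic of degree $p-1$,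
\[
u(t)=1+w(t),\qquad w(t)=p\,E(pt)-p^{p-1}t^{p-1},\qquad E\in\mathbb Z_p[X],\ \deg E\le p-2 .
\]
So the coefficient of $t^k$ in $w$ has valuation at least $k+1$ for $k\le p-2$, but only $p-1$ for $k=p-1$. Without this last term each difference would gain a full factor $p$. To accommodate it, put $\rho=\frac{p-2}{p-1}$ and let $A_n$ be the set of polynomials $\sum b_kt^k\in\mathbb Q_p[t]$ with $v(b_k)\ge\rho(n+k)$ for all $k$. Then $w\in A_1$: for $k\le p-2$ because $\rho<1$, and for $k=p-1$ because $\rho p=\frac{(p-1)^2-1}{p-1}<p-1$.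

\emph{The differences.} Clearly $A_nA_{n'}\subset A_{n+n'}$. The substitution $t\mapsto t+1$ preserves $A_n$, because lower coefficients are subject to weaker conditions. Also $\Delta A_n\subset A_{n+1}$, because $\Delta(b_kt^k)$ has degree at most $k-1$ and $\rho(n+k)=\rho\bigl((n+1)+(k-1)\bigr)$. Therefore $\Delta^nf=w_nf$ with $w_n\in A_n$. This holds for $n=0$ with $w_0=1$. If it holds for $n$, then
\[
\Delta(w_nf)(t)=\bigl(w_n(t+1)u(t)-w_n(t)\bigr)f(t)=\bigl(\Delta w_n(t)+w(t)\,w_n(t+1)\bigr)f(t),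
\]
and the last bracket lies in $A_{n+1}+A_1A_n=A_{n+1}$. As $f(0)=1$, we get $v(\Delta^nf(0))=v(w_n(0))\ge\rho n$.

\emph{Convergence and reduction.} Since $v(n!)\le\frac{n-1}{p-1}$ for $n\ge1$, and $p\ge7$,
\[
v\left(\frac{\Delta^nf(0)}{n!}\right)\ge\rho n-\frac{n-1}{p-1}>\frac{p-3}{p-1}\,n\ge\frac{2n}3\qquad(n\ge1).
\]
As $n!\binom tn\in\mathbb Z[t]$, by (R2) the series \eqref{eq:newton} defines an element of $R$. It agrees with $f$ on the nonnegative integers, hence by continuity on $\mathbb Z_p$. Valuations are integers, so the bound shows that $\Delta^nf(0)/n!$ lies in $p^2\mathbb Z_p$ for every $n\ge2$ and in $p\mathbb Z_p$ for $n=1$. Hence $f\equiv1+\Delta f(0)\,t\pmod{p^2R}$ with $\Delta f(0)\in p\mathbb Z_p$, as required.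
\end{proof}

\section{Divisibility of the coefficients $B_{K,i}$}\label{sec:div}

In Lemma~\ref{lem:transf} with $x=py$, the denominator $(1+\frac{py}3)_i(1-\frac{py}3)_i=\prod_{j\le i}(j^2-\frac{p^2y^2}9)$ contains an explicit factor $p^{2\lfloor i/p\rfloor}$, a factor $p^2$ for each $j$ divisible by $p$. We show that $B_{K,i}$ compensates it. Two Pochhammer symbols in its numerator each supply $p^{\lfloor i/p\rfloor}$. What has to be controlled is the denominator $3i+2$.

\begin{lemma}\label{lem:B}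
For all $0\le i\le K$ we have $v(B_{K,i})\ge2\lfloor i/p\rfloor$.
\end{lemma}

\begin{proof}
For $f\ge1$ put $h=(p^f-1)/3$. This is an integer since $p\equiv1\pmod3$, and $p^f=3h+1$. Any $p^f$ consecutive terms of an integer progression with difference $3$ contain exactly one multiple of $p^f$. We count valuations level by level, as $v(N)=\#\{f\ge1:p^f\mid N\}$ for integers $N\ne0$.
\begin{itemize}
\item $v\bigl((\frac23)_i\bigr)\ge\sum_f\lfloor i/p^f\rfloor\ge\lfloor i/p\rfloor$.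
\item $v\bigl((\frac43+K)_i\bigr)=\sum_f(\lfloor i/p^f\rfloor+\delta_f)$, where $\lfloor i/p^f\rfloor+\delta_f$ is the number of $0\le j<i$ with $p^f\mid3(K+1+j)+1$. By periodicity in $j$, $\delta_f=1$ if some $j$ with $0\le j<(i\bmod p^f)$ has this property, and $\delta_f=0$ otherwise.
\item $(-K)_i/i!=(-1)^i\binom Ki$. By Legendre's formula $v\binom Ki=\sum_f\varepsilon_f$, with $\varepsilon_f=1$ if $(i\bmod p^f)>(K\bmod p^f)$ and $\varepsilon_f=0$ otherwise.
\end{itemize}
Let $\theta_f=1$ if $p^f\mid3K+2$ and $\theta_f=0$ otherwise. Let $\tau_f=1$ if $p^f\mid3i+2$ and $\tau_f=0$ otherwise. Then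
\[
v(B_{K,i})\ge2\lfloor i/p\rfloor+\sum_f(\delta_f+\varepsilon_f+\theta_f-\tau_f),
\]
and it suffices to show that $\tau_f=1$ forces at least one of $\delta_f,\varepsilon_f,\theta_f$ to be $1$.

Let $p^f\mid3i+2$. Since $3\cdot2h+2=2p^f$, we have $i\bmod p^f=2h$. Also $3X+1\equiv0\pmod{p^f}$ is equivalent to $X\equiv h\pmod{p^f}$. Put $\kappa=K\bmod p^f\in[0,3h]$. Then $\delta_f=1$ exactly when some $j\in[0,2h-1]$ satisfies $\kappa+1+j\equiv h\pmod{p^f}$.
\begin{itemize}
\item If $0\le\kappa\le h-1$, then $j=h-1-\kappa\in[0,h-1]$ works, so $\delta_f=1$.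
\item If $h\le\kappa\le2h-1$, then $i\bmod p^f=2h>\kappa$, so $\varepsilon_f=1$.
\item If $\kappa=2h$, then $3K+2\equiv6h+2=2p^f\equiv0\pmod{p^f}$, so $\theta_f=1$.
\item If $2h+1\le\kappa\le3h$, then $j=p^f+h-1-\kappa=4h-\kappa\in[h,2h-1]$ works, so $\delta_f=1$. \qedhere
\end{itemize}
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Fix $K=pK'+s$ as in the theorem, let $\alpha=v(c_K)$ and $\beta=v(c_{K'})$, and recall $Q$ and $W$ from \eqref{eq:Q} and \eqref{eq:W}. By Lemma~\ref{lem:val}, $\alpha=1+\beta$.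

\paragraph{Step 1: $H(y):=Q(y)\,T_K(py)$ lies in $p^\alpha R$ and is, modulo $p^{\alpha+2}R$, a polynomial of degree $\le2K'$.}
For $i\le K$ we separate the multiples $j=pj'$ of $p$:
\[
(1+\tfrac{py}3)_i(1-\tfrac{py}3)_i=\prod_{j=1}^i\Bigl(j^2-\frac{p^2y^2}9\Bigr)
=V_i(y)\prod_{j'=1}^{\lfloor i/p\rfloor}\frac{p^2}9\,(9j'^2-y^2),\quad
V_i(y)=\prod_{\substack{1\le j\le i\\p\nmid j}}\Bigl(j^2-\frac{p^2y^2}9\Bigr).
\]
Modulo $p^2R$ the polynomial $V_i$ is a constant prime to $p$. By (R3) it is invertible in $R$, and $V_i^{-1}$ is constant modulo $p^2R$. Lemma~\ref{lem:transf} gives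
\[
H(y)=c_K\sum_{i=0}^K9^{\lfloor i/p\rfloor}\,\frac{B_{K,i}}{p^{2\lfloor i/p\rfloor}}\;V_i(y)^{-1}\prod_{\lfloor i/p\rfloor<j'\le K'}(9j'^2-y^2).
\]
By Lemma~\ref{lem:B} the quotients $B_{K,i}\,p^{-2\lfloor i/p\rfloor}$ lie in $\mathbb Z_p$. So every summand lies in $R$ and is, modulo $p^2R$, a polynomial of degree $\le2K'$. The prefactor $c_K$ has valuation $\alpha$. This proves the claim. Since each $V_i(t)$ with $t\in\mathbb Z_p$ is a unit, the element $H\in R$ takes the value $Q(t)T_K(pt)$ at every $t\in\mathbb Z_p$ with $Q(t)\ne0$.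

\paragraph{Step 2: $P(y):=Q(y)\,T_{K'}(y)$ is a polynomial of degree $\le2K'$ in $p^\beta\mathbb Z_p[y]$.}
Apply Lemma~\ref{lem:transf} to $K'$. For $i\le K'$ the polynomial $9^i(1+\frac y3)_i(1-\frac y3)_i=\prod_{j\le i}(9j^2-y^2)$ divides $Q$ with quotient in $\mathbb Z[y]$. The coefficients $B_{K',i}$ lie in $\mathbb Z_p$ by Lemma~\ref{lem:B}, and the prefactor $c_{K'}$ has valuation $\beta$.

\paragraph{Step 3: the difference.} Let
\[
U(y)=H(y)-p\,g(y)\,P(y)=Q(y)\bigl(T_K(py)-p\,g(y)\,T_{K'}(y)\bigr)\in R.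
\]
Since $pP\in p^{1+\beta}\mathbb Z_p[y]=p^\alpha\mathbb Z_p[y]$, we have $U\in p^\alpha R$. By Lemma~\ref{lem:g}, $p\,(g-g(0))P\in p^{\beta+3}R=p^{\alpha+2}R$. So $U\equiv H-p\,g(0)P\pmod{p^{\alpha+2}R}$, which by Steps 1 and 2 is congruent to a polynomial of degree $\le2K'$.

For $m\in\{1,4,\dots,3K'+1\}$ we have $Q(\pm m)\ne0$, because $3\nmid m$. By Lemma~\ref{lem:points} and the evenness of $T_K$, $T_{K'}$ and $g$, it follows that $U$ vanishes at the $2K'+2$ distinct points $\pm1,\pm4,\dots,\pm(3K'+1)$. Splitting off the linear factors one at a time by (R4), we get $p^{-\alpha}U=WF$ with $F\in R$. Reduce modulo $p^2$ in $(\mathbb Z/p^2)[y]$. The left side has degree at most $2K'$, whereas $W$ is monic of degree $2K'+2$, so $F$ reduces to $0$. That is, $F\in p^2R$, and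
\begin{equation}\label{eq:star}
Q(y)\bigl(T_K(py)-p\,g(y)\,T_{K'}(y)\bigr)\in p^{\alpha+2}\,W(y)\,R .
\end{equation}

\paragraph{Step 4: evaluation at $y=0$.} Since $T_K(0)=S(K)$, $T_{K'}(0)=S(K')$ and $g(0)=\Gamma_p(\frac23)^3$, the relations \eqref{eq:star} and \eqref{eq:WQ} give
\[
v\Bigl(S(K)-p\,\Gamma_p(\tfrac23)^3S(K')\Bigr)\ge\alpha+2+v\Bigl(\frac{W(0)}{Q(0)}\Bigr)=\alpha+2+2\beta=3\alpha.
\]
This proves Theorem~\ref{thm:main}, and with it Corollary~\ref{cor:conj}. \hfill$\square$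

\section{Complements}\label{sec:compl}

\begin{remark}[Parametric form]
Let $t\in\mathbb Z_p$ with $Q(t)\ne0$. Evaluating \eqref{eq:star} at $t$ shows that, in the situation of Theorem~\ref{thm:main},
\[
T_K(pt)\equiv p\,\Gamma_p(\tfrac23)\,\Gamma_p(\tfrac{2+pt}3)\,\Gamma_p(\tfrac{2-pt}3)\,T_{K'}(t)
\pmod{p^{\alpha+2}\,\tfrac{W(t)}{Q(t)}\,\mathbb Z_p}.
\]
Here the two sides are elements of $\mathbb Q_p$, and the congruence means that their difference lies in the indicated $\mathbb Z_p$-submodule of $\mathbb Q_p$. Theorem~\ref{thm:main} is the case $t=0$.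
\end{remark}

\begin{corollary}[Other lengths]
For every $n\ge1$,
\[
S(pn-1)\equiv p\,\Gamma_p(\tfrac23)^3\,S(n-1)\pmod{p^{3v(pn)}} .
\]
If $n\equiv1\pmod3$, then also $S\bigl(\frac{pn-1}3\bigr)\equiv p\,\Gamma_p(\frac23)^3\,S\bigl(\frac{n-1}3\bigr)\pmod{p^{3v(pn)}}$.
\end{corollary}

\begin{proof}
Theorem~\ref{thm:main} applies with $s=p-1$, respectively $s=\frac{p-1}3$. By \eqref{eq:c}, $c_K=3pn\,a_{pn}$ for $K=pn-1$ and $c_K=pn\,a_K$ for $K=\frac{pn-1}3$. So $\alpha\ge v(pn)$ in both cases.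
\end{proof}

If the last digit $s$ is smaller than $\frac{p-1}3$, the identity $\alpha=1+\beta$ can fail, and the modulus $p^{3(1+\beta)}$ would be too large in general. For $K=0$ we have $\beta=0$, but $S(0)=1\not\equiv p\,\Gamma_p(\frac23)^3\pmod p$. With $\alpha=v(c_K)$, however, the statement survives.

\begin{proposition}[All truncations]
For every $K\ge0$ and $K'=\lfloor K/p\rfloor$,
\[
S(K)\equiv p\,\Gamma_p(\tfrac23)^3\,S(K')\pmod{p^{3v(c_K)}} .
\]
\end{proposition}

\begin{proof}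
It remains to treat $K=pK'+s$ with $0\le s<\frac{p-1}3$. The idea is to compare $S(K)$ with $S(pK'-1)$, to which Theorem~\ref{thm:main} applies. Put $\gamma=v(a_{K'})$. We first show that
\begin{equation}\label{eq:gamma}
v(a_{pK'+u})=\gamma\qquad\Bigl(0\le u\le\tfrac{p-1}3\Bigr).
\end{equation}
Let $k=pK'+u$, so that $(\frac13)_k=3^{-k}\prod_{i=0}^{k-1}(3i+1)$. The multiples of $p$ among $1,4,\dots,3k-2$ are $pm$ with $m\equiv1\pmod3$, $m\ge1$ and $pm\le3k-2$. Since $3k-2\le3pK'+p-3<p(3K'+1)$ and, for $K'\ge1$, $3k-2\ge3pK'-2\ge p(3K'-2)$, these are given by $m=1,4,\dots,3K'-2$ (none if $K'=0$). So $v((\frac13)_k)=K'+v((\frac13)_{K'})$. Together with $v(k!)=K'+v(K'!)$ this proves \eqref{eq:gamma}.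

By \eqref{eq:c}, $c_K=3(K+1)\,a_{K+1}$. Here $K+1=pK'+s+1$ with $1\le s+1\le\frac{p-1}3$, so $p\nmid K+1$ and \eqref{eq:gamma} gives $v(c_K)=\gamma$. If $K'=0$, then $\gamma=0$ and there is nothing to prove. Let $K'\ge1$. Theorem~\ref{thm:main} applies to $pK'-1=p(K'-1)+(p-1)$. Since $c_{pK'-1}=3pK'\,a_{pK'}$, its exponent is $3\bigl(1+v(K')+\gamma\bigr)\ge3\gamma$, and therefore
\[
S(pK'-1)\equiv p\,\Gamma_p(\tfrac23)^3\,S(K'-1)\pmod{p^{3\gamma}} .
\]
By \eqref{eq:gamma} every term $(6k+1)a_k^3$ of $S(K)-S(pK'-1)$ is divisible by $p^{3\gamma}$. So is $S(K')-S(K'-1)=(6K'+1)\,a_{K'}^3$. Hence $S(K)\equiv p\,\Gamma_p(\frac23)^3\,S(K')\pmod{p^{3\gamma}}$.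
\end{proof}

\begin{proposition}[Sharpness]
For $p=7$, $r=1$ and both $d=3$ and $d=1$, the congruence \eqref{eq:conj} fails modulo $7^4$. So $p^{3r}$ cannot be replaced by $p^{3r+1}$ in general.
\end{proposition}

\begin{proof}
\emph{The value of $\Gamma_7(\frac23)$ modulo $7^3=343$.} For odd $p$, $x\equiv x'\pmod{p^n}$ implies $\Gamma_p(x)\equiv\Gamma_p(x')\pmod{p^n}$, because the product of all units modulo $p^n$ is $-1$. As $3\cdot115=345$, we have $\Gamma_7(\frac23)\equiv\Gamma_7(115)=-\prod_{0<j<115,\,7\nmid j}j$. The factors form $16$ blocks $7t+1,\dots,7t+6$ with $0\le t\le15$, followed by $113$ and $114$. For each block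
\[
\prod_{j=1}^6(7t+j)=\prod_{j=1}^3\bigl(j(7-j)+49\,t(t+1)\bigr)\equiv6\cdot10\cdot12=720\equiv34\pmod{343},
\]
because the coefficient of $49\,t(t+1)$ is $60+72+120=252\equiv0\pmod7$. Modulo $343$ we have $34^2\equiv127$, $34^4\equiv8$, $34^8\equiv64$, $34^{16}\equiv-20$ and $113\cdot114\equiv191$. So $\Gamma_7(\frac23)\equiv20\cdot191\equiv47$, and $47^2\equiv151$ gives $\Gamma_7(\frac23)^3\equiv237\pmod{343}$.

\emph{The case $d=3$.} Here $S(2)=1+\frac7{27}+\frac{104}{729}=7\cdot\frac{146}{729}$. Now $146-729\cdot237\equiv-98\pmod{343}$. Since $98=2\cdot7^2$ and $729\equiv1\pmod7$, we obtain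
\[
S(2)-7\,\Gamma_7(\tfrac23)^3\equiv-2\cdot7^3\not\equiv0\pmod{7^4}.
\]

\emph{The case $d=1$.} We have $a_3=\frac{14}{81}$, $a_4=\frac{35}{243}$, $a_5=\frac{91}{729}$ and $a_6=\frac{728}{6561}$. Hence the terms $(6k+1)a_k^3$ for $k=3,4,5,6$ are
\[
7^3\cdot\frac{19\cdot2^3}{81^3},\qquad7^3\cdot\frac{25\cdot5^3}{243^3},\qquad7^3\cdot\frac{31\cdot13^3}{729^3},\qquad7^3\cdot\frac{37\cdot104^3}{6561^3}.
\]
Modulo $7$ the denominators are $4^3\equiv1$, $5^3\equiv-1$, $1$ and $2^3\equiv1$, and the numerators (without $7^3$) are $5\cdot1$, $4\cdot(-1)$, $3\cdot(-1)$ and $2\cdot(-1)$. So the terms are $\equiv7^3\cdot(5,\,4,\,-3,\,-2)\pmod{7^4}$, with sum $4\cdot7^3$. Therefore $S(6)-7\,\Gamma_7(\frac23)^3\equiv(-2+4)\cdot7^3=2\cdot7^3\not\equiv0\pmod{7^4}$.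
\end{proof}

\begin{thebibliography}{9}
\bibitem{Bailey} Bailey, \emph{Generalized Hypergeometric Series}.

\bibitem{E2} \emph{New $q$-analogues of Van Hamme's (E.2) supercongruence and of a supercongruence by Swisher}, \texttt{http://math.ecnu.edu.cn/\textasciitilde jwguo/maths/qE2.pdf}.
\end{thebibliography}

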